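\title{The radii of convergence of $\mathbb{N}$-algebraic and $\mathbb{Q}_+$-algebraic series}

\begin{abstract}
A power series is $\mathbb{N}$-algebraic (resp.\ $\mathbb{Q}_+$-algebraic) if it is a component of the solution of a well-posed polynomial fixed-point system with coefficients in $\mathbb{N}$ (resp.\ $\mathbb{Q}_+$). We prove the conjecture that the radii of convergence of the non-polynomial series of this kind are exactly the algebraic numbers in $(0,1]$ for $\mathbb{N}$ and exactly the positive algebraic numbers for $\mathbb{Q}_+$. Two equations suffice over $\mathbb{N}$ and one equation suffices over $\mathbb{Q}_+$. We also realize, at every algebraic radius in $(0,1)$ (resp.\ every positive algebraic radius), each singular exponent $2^{-k}$ with $k\ge1$ and $-m2^{-k}$ with $k\ge0$, $m\ge1$. The proof reduces the problem to writing two given algebraic numbers as values of polynomials with non-negative integer coefficients, and solves this by a digit expansion in a number field combined with a convexity argument.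
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb{S}$ be either $\mathbb{N}=\{0,1,2,\dots\}$ or the set $\mathbb{Q}_+$ of non-negative rational numbers. Consider a system
\[
\mathbf{y}=\mathbf{P}(z,\mathbf{y}),\qquad \mathbf{y}=(y_1,\dots,y_p),\quad \mathbf{P}=(P_1,\dots,P_p),
\]
where the $P_i$ are polynomials in $z,y_1,\dots,y_p$ with coefficients in $\mathbb{S}$. Its \emph{iterates} are the vectors of polynomials $\mathbf{y}^{(0)}=\mathbf{0}$, $\mathbf{y}^{(s+1)}=\mathbf{P}(z,\mathbf{y}^{(s)})$. The system is \emph{well posed} if the iterates converge in the formal topology, that is, if for every $n$ the coefficient of $z^n$ in each component of $\mathbf{y}^{(s)}$ is eventually constant in $s$. The limit $\mathbf{f}=(f_1,\dots,f_p)$ is then a vector of formal power series with coefficients in $\mathbb{S}$ that solves the system; we call it \emph{the solution}. This is the situation of context-free grammars. A power series is \emph{$\mathbb{S}$-algebraic} if it is a component of the solution of a well-posed system with coefficients in $\mathbb{S}$.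 For instance, $y=1+zy$ has the iterates $1+z+\dots+z^{s-1}$ and the solution $1/(1-z)$; the equation $y=z+y^2$ has the solution $\frac12(1-\sqrt{1-4z})$; and $y=1+y$ is not well posed.

The radius of convergence $\rho$ of $f=\sum f_nz^n$ measures the exponential growth of the coefficients, since $\limsup f_n^{1/n}=1/\rho$. Let $R_{\mathbb{S}}$ be the set of radii of convergence of the $\mathbb{S}$-algebraic series that are not polynomials. Two restrictions on $R_{\mathbb{S}}$ are immediate (see Section~\ref{sec:tools}): every such radius is a positive algebraic number, and it is at most $1$ when $\mathbb{S}=\mathbb{N}$. The conjecture stated in \cite{problem} is that there is no other restriction: $R_{\mathbb{Q}_+}$ is the set of positive algebraic numbers and $R_{\mathbb{N}}$ is the set of positive algebraic numbers smaller than $1$, where ``smaller than $1$'' is to be read as $\rho\le1$ because $1/(1-z)$ has radius $1$. We prove this conjecture.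

\begin{theorem}\label{thm:radii}
$R_{\mathbb{N}}=\{\rho\text{ algebraic}:0<\rho\le1\}$ and $R_{\mathbb{Q}_+}=\{\rho\text{ algebraic}:\rho>0\}$. More precisely, for every algebraic $\rho\in(0,1)$ there are $P,q\in\mathbb{N}[z,y]$ such that the system
\begin{equation}\label{eq:two}
y=P(z,y),\qquad u=1+\bigl(q(z,y)+2y\bigr)u
\end{equation}
is well posed and $u(z)$ has radius of convergence $\rho$, with a simple pole at $\rho$ and no other singularity on $|z|\le\rho$.
\end{theorem}

The same data $P,q$ also produce other types of singularity at $\rho$. A \emph{slit neighborhood} of $\rho$ is a set $U\setminus[\rho,\infty)$ with $U$ a disc centered at $\rho$; powers of $1-z/\rho$ are taken with the principal branch, and a \emph{Puiseux expansion} at $\rho$ is a series $\sum_{j\ge j_0}a_j(1-z/\rho)^{j/\kappa}$ with integers $j_0$ and $\kappa\ge1$.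

\begin{theorem}\label{thm:exponents}
Let $\mathcal{E}=\{2^{-k}:k\ge1\}\cup\{-m2^{-k}:k\ge0,\ m\ge1\}$. For every algebraic $\rho\in(0,1)$ (resp.\ $\rho>0$) and every $\alpha\in\mathcal{E}$ there is an $\mathbb{N}$-algebraic (resp.\ $\mathbb{Q}_+$-algebraic) function $F$ of radius $\rho$, analytic at all points of $|z|\le\rho$ except $z=\rho$, with a Puiseux expansion at $\rho$, convergent in a slit neighborhood, of the form
\[
F=F(\rho)-C(1-z/\rho)^{\alpha}+\cdots\quad(\alpha>0),\qquad F=C(1-z/\rho)^{\alpha}+\cdots\quad(\alpha<0),
\]
where $C>0$ and the dots stand for terms with exponents larger than $\alpha$. If $\rho=1$ and $\mathbb{S}=\mathbb{N}$, only $\alpha\in\{-1,-2,\dots\}$ occur, and all of these do.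
\end{theorem}

\begin{theorem}\label{thm:one}
For every positive algebraic $\rho$ there is $G\in\mathbb{Q}_+[y]$ such that the solution of the single equation $y=zG(y)$ has radius of convergence $\rho$.
\end{theorem}

\begin{remark}
Banderier and Drmota \cite{BD} proved that the dominant critical exponents of such functions always lie in $\mathcal{E}$. With that theorem, Theorem~\ref{thm:exponents} is a complete classification of the pairs (radius, exponent): for $\mathbb{Q}_+$ all pairs of a positive algebraic number and an element of $\mathcal{E}$; for $\mathbb{N}$ all pairs of an algebraic number in $(0,1)$ and an element of $\mathcal{E}$, together with the pairs $(1,-m)$, $m\ge1$. Our proofs do not use that theorem.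
\end{remark}

\subsection*{Two obstructions in the linear case}

The simplest way to produce a prescribed radius is the equation $u=1+g(z)u$ with a non-zero $g=g_1z+\dots+g_nz^n\in\mathbb{N}[z]$. Its solution is $1/(1-g)$, and its radius $\rho$ is the positive root of $g(z)=1$, because $|g(z)|\le g(|z|)<1$ for $|z|<\rho$. Such a $\rho$ is special in two ways.
\begin{itemize}
\item \emph{Arithmetic.} Multiplying $1=g(\rho)$ by $\rho^{-n}$ shows that $1/\rho$ is a root of the monic polynomial $X^n-g_1X^{n-1}-\dots-g_n$, hence an algebraic integer. This excludes $\rho=2/3$.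
\item \emph{Conjugates.} Every conjugate $\rho'$ of $\rho$ satisfies $g(\rho')=1$, so $g(|\rho'|)\ge1$ and $|\rho'|\ge\rho$. This excludes $\rho=(5+\sqrt5)/10$, whose conjugate $(5-\sqrt5)/10$ is smaller, although $1/\rho$ is a root of $X^2-5X+5$. This argument applies equally to $g\in\mathbb{Q}_+[z]$.
\end{itemize}
One might guess that some trace of these conditions survives for all systems. Theorem~\ref{thm:radii} says that one non-linear equation removes both. Replace $g(z)$ by $g(z,f(z))$, where $f$ solves $y=P(z,y)$ and is analytic beyond $\rho$, and put $\tau=f(\rho)$. The condition for a pole at $\rho$ becomes $g(\rho,\tau)=1$. Monomials $y^j$ that are not divisible by $z$ remove the arithmetic obstruction. Conjugating now gives $g(\rho',\tau')=1$, which is compatible with $|\rho'|<\rho$ once $|\tau'|$ is large; the point $(\rho',\tau')$ lies on the curve $y=P(z,y)$, but it need not lie on the graph of $f$.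

We therefore choose the number $\tau$ first, with good arithmetic and large conjugates, and only then the polynomials. Section~\ref{sec:pole} shows that Theorem~\ref{thm:radii} follows once $\tau$ and $1-2\tau$ are written as $P(\rho,\tau)$ and $q(\rho,\tau)$ with $P_y(\rho,\tau)<1$. Section~\ref{sec:cone} finds such representations with non-negative real coefficients, which is already enough for Theorem~\ref{thm:one}. Sections~\ref{sec:ring}--\ref{sec:end} make the coefficients integers, and Section~\ref{sec:tower} proves Theorem~\ref{thm:exponents}.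

\section{Tools and first reductions}\label{sec:tools}

\subsection*{Singularities of power series}

Let $f$ be a power series with radius of convergence $\rho\in(0,\infty)$ and let $|z_0|=\rho$. We say that $f$ is \emph{analytic at $z_0$} if there is an analytic function on a disc $U$ around $z_0$ that agrees with $f$ on $U\cap\{|z|<\rho\}$; otherwise $z_0$ is a \emph{singularity}. For $z_0=\rho$, agreement on an interval $(\rho-\varepsilon,\rho)$ suffices, by the identity theorem. We use two classical theorems.

\emph{Pringsheim's theorem.} If $f$ has non-negative coefficients and radius $\rho\in(0,\infty)$, then $z=\rho$ is a singularity of $f$.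

\emph{The P\'olya--Carlson theorem.} A power series with integer coefficients and radius $1$ is either a rational function or has the unit circle as natural boundary, that is, every point of the unit circle is a singularity.

We also recall that an $\mathbb{S}$-algebraic series $f$ is algebraic over $\mathbb{Q}(z)$, and that an algebraic power series has positive radius of convergence. Let $Q\in\mathbb{Z}[z,y]$ be irreducible with $Q(z,f)=0$, and let $\Sigma$ be the set of zeros of the leading coefficient and of the discriminant of $Q$ with respect to $y$. These are non-zero polynomials in $\mathbb{Z}[z]$, so $\Sigma$ is a finite set of algebraic numbers. On a small disc $U$ around a point $z_0\notin\Sigma$ the roots of $Q(z,\cdot)$ are distinct analytic functions of $z$; if $z_0$ is on the circle of convergence, then $f$ coincides with one of them on the part of $U$ inside the circle. Hence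
\begin{equation}\label{eq:sigma}
\text{every singularity of $f$ on its circle of convergence lies in }\Sigma .
\end{equation}
If the radius is infinite, the equation $Q(z,f)=0$ bounds $|f(z)|$ by a power of $|z|$ for large $z$, so $f$ is a polynomial by Liouville's theorem.

\begin{lemma}\label{lem:easy}
\begin{enumerate}
\item[(a)] Every element of $R_{\mathbb{S}}$ is a positive algebraic number, $R_{\mathbb{N}}\subset(0,1]$, and $1\in R_{\mathbb{N}}$.
\item[(b)] If $F(z)$ is $\mathbb{N}$-algebraic and $n\ge1$ is an integer, then $F(z/n)$ is $\mathbb{Q}_+$-algebraic.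
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A non-polynomial $\mathbb{S}$-algebraic $f$ has radius $\rho\in(0,\infty)$, and $\rho\in\Sigma$ by Pringsheim's theorem and \eqref{eq:sigma}. If $\mathbb{S}=\mathbb{N}$, then $f_n\ge1$ for infinitely many $n$, so $\rho\le1$. The series $1/(1-z)$ has radius $1$.

(b) The system $\mathbf{y}=\mathbf{P}(z/n,\mathbf{y})$ has coefficients in $\mathbb{Q}_+$ and its iterates are $\mathbf{y}^{(s)}(z/n)$. So it is well posed with solution $\mathbf{f}(z/n)$.
\end{proof}

Given an algebraic $\rho>0$, choose an integer $n>\rho$. If $F$ has radius $\rho/n\in(0,1)$, then $F(z/n)$ has radius $\rho$, and the substitution $z\mapsto z/n$ turns $1-z/(\rho/n)$ into $1-z/\rho$. Thus the statements about $\mathbb{Q}_+$ in Theorems~\ref{thm:radii} and~\ref{thm:exponents} follow from those about $\mathbb{N}$ with $0<\rho<1$.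

The next lemma locates the points of the closed disc where a series with non-negative coefficients attains its maximum modulus.

\begin{lemma}\label{lem:aperiodic}
Let $h=\sum h_nz^n$ have non-negative coefficients and converge at $\rho>0$, and let $h_a,h_{a+1}>0$ for some $a$. Then $|h(z)|<h(\rho)$ whenever $|z|\le\rho$ and $z\ne\rho$.
\end{lemma}

\begin{proof}
For such $z$ we have $\operatorname{Re}z<\rho$, so $|h_a+h_{a+1}z|^2=h_a^2+2h_ah_{a+1}\operatorname{Re}z+h_{a+1}^2|z|^2<(h_a+h_{a+1}\rho)^2$. Hence $|h_az^a+h_{a+1}z^{a+1}|<h_a\rho^a+h_{a+1}\rho^{a+1}$, and every other term satisfies $|h_nz^n|\le h_n\rho^n$.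
\end{proof}

\subsection*{Well-posed systems}

\begin{lemma}\label{lem:wp}
Let $\mathbf{v}=\mathbf{P}(z,\mathbf{v})$ be a system with coefficients in $\mathbb{S}$ in which every monomial is divisible by $z$ or has total degree at least $2$ in $\mathbf{v}$. Then the system is well posed and its solution has zero constant term. If $g\in\mathbb{S}[z,\mathbf{v}]$ has $g(0,\mathbf{0})=0$ and $m\ge1$, the system stays well posed when the equations $u=1+g(z,\mathbf{v})u$ and $U=u^m$ are added, and then $u=1/(1-g(z,\mathbf{v}(z)))$.
\end{lemma}

\begin{proof}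
By induction on $s$, all components of $\mathbf{v}^{(s)}$ are divisible by $z$. We show that $\mathbf{v}^{(s+1)}\equiv\mathbf{v}^{(s)}\pmod{z^{s+1}}$, which gives convergence. The case $s=0$ was just noted. For the step from $s$ to $s+1$, take a monomial $z^iv_{j_1}\cdots v_{j_l}$ of $\mathbf{P}$. The difference of its values at $\mathbf{v}^{(s+1)}$ and $\mathbf{v}^{(s)}$ telescopes into $l$ products, each consisting of $z^i$, one factor $v^{(s+1)}_{j}-v^{(s)}_{j}$, and $l-1$ components of iterates. Since $i\ge1$ or $l-1\ge1$, each product is divisible by $z\cdot z^{s+1}$.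

The added equations do not change $\mathbf{v}^{(s)}$. Put $g^{(s)}=g(z,\mathbf{v}^{(s)})$; it is divisible by $z$, and $g^{(s)}\equiv g^{(s-1)}\pmod{z^s}$. From
\[
u^{(s+1)}-u^{(s)}=g^{(s)}\bigl(u^{(s)}-u^{(s-1)}\bigr)+\bigl(g^{(s)}-g^{(s-1)}\bigr)u^{(s-1)}\qquad(s\ge1)
\]
we get $u^{(s+1)}\equiv u^{(s)}\pmod{z^s}$ by induction. So $u^{(s)}$ converges, and so does $U^{(s+1)}=(u^{(s)})^m$. The limit satisfies $(1-g)u=1$.
\end{proof}

\begin{lemma}\label{lem:bound}
Let $y=P(z,y)$ be a well-posed equation with solution $f$, and let $\rho,\tau>0$ satisfy $P(\rho,\tau)=\tau$. Then $f$ converges at $\rho$, $f(\rho)\le\tau$, and $f(z)=P(z,f(z))$ for $|z|\le\rho$.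
\end{lemma}

\begin{proof}
Since $P$ has non-negative coefficients, $y^{(s)}(\rho)\le\tau$ implies $y^{(s+1)}(\rho)=P(\rho,y^{(s)}(\rho))\le P(\rho,\tau)=\tau$. A partial sum of $\sum f_n\rho^n$ is a partial sum of $y^{(s)}(\rho)$ for large $s$, hence at most $\tau$. So $f$ converges absolutely on $|z|\le\rho$, and the formal identity $f=P(z,f)$ may be evaluated there.
\end{proof}

\section{A pole at a prescribed point}\label{sec:pole}

We isolate the finitely many conditions on $P$ and $q$ that yield Theorem~\ref{thm:radii}.

\begin{definition}\label{def:cert}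
Let $0<\rho<1$. A \emph{certificate} for $\rho$ is a triple $(\tau,P,q)$ with $\tau>0$ real and $P,q\in\mathbb{N}[z,y]$ such that
\begin{enumerate}
\item[(C1)] every monomial $z^iy^j$ of $P$ has $i\ge1$ or $j\ge2$, and $q(0,0)=0$;
\item[(C2)] $P(\rho,\tau)=\tau$ and $P_y(\rho,\tau)<1$;
\item[(C3)] $q(\rho,\tau)=1-2\tau$;
\item[(C4)] for some $a\ge1$ the monomials $z^a$ and $z^{a+1}$ occur in $q$.
\end{enumerate}
\end{definition}

For the pole alone only the sum $q+2y$ matters. The splitting into $q$ and $2y$ is made for Section~\ref{sec:tower}.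

\begin{proposition}\label{prop:pole}
Let $(\tau,P,q)$ be a certificate for $\rho$. Then \eqref{eq:two} is well posed. The solution $f$ of $y=P(z,y)$ has radius of convergence larger than $\rho$, and $f(\rho)=\tau$. The series $u$ has radius of convergence $\rho$, a simple pole at $\rho$, and no other singularity on $|z|\le\rho$.
\end{proposition}

\begin{proof}
By (C1) and Lemma~\ref{lem:wp} the system is well posed, $f(0)=0$, and $u=1/(1-g_0)$ with $g_0(z)=q(z,f(z))+2f(z)$.

By Lemma~\ref{lem:bound}, $f(\rho)\le\tau$ and $f(\rho)=P(\rho,f(\rho))$. Put $\theta=P_y(\rho,\tau)<1$. The function $s\mapsto P_y(\rho,s)$ is non-decreasing on $[0,\tau]$, so the mean value theorem gives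
\[
0\le\tau-f(\rho)=P(\rho,\tau)-P(\rho,f(\rho))\le\theta\,(\tau-f(\rho)),
\]
and $f(\rho)=\tau$. Since $\theta\ne1$, the implicit function theorem provides a function $\psi$ analytic near $\rho$ such that the points $(z,\psi(z))$ are the only solutions of $y=P(z,y)$ near $(\rho,\tau)$. The sum $f(z)$ is continuous on $[0,\rho]$, so $(z,f(z))$ is such a solution for $z\in(\rho-\varepsilon,\rho)$, and $f=\psi$ there. Thus $f$ is analytic at $\rho$. Its radius is at least $\rho$, and by Pringsheim's theorem it is not equal to $\rho$.

Consequently $g_0$ has non-negative coefficients, radius larger than $\rho$, and $g_0(\rho)=(1-2\tau)+2\tau=1$ by (C3). By (C4) its coefficients at $z^a$ and $z^{a+1}$ are positive, so $g_0'(\rho)>0$, and $|g_0(z)|<1$ for $|z|\le\rho$, $z\ne\rho$ by Lemma~\ref{lem:aperiodic}. Hence $1-g_0$ has a simple zero at $\rho$ and no other zero on $|z|\le\rho$.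
\end{proof}

\begin{example}\label{ex:23}
Let $\rho=2/3$, the number excluded by the arithmetic obstruction. Take
\[
\tau=\tfrac13,\qquad P=z^3+y^3,\qquad q=z^4+z^5+y^5 .
\]
Then $P(\rho,\tau)=\frac{8}{27}+\frac1{27}=\frac13$, $P_y(\rho,\tau)=3\tau^2=\frac13$, and $q(\rho,\tau)=\frac{48+32+1}{243}=\frac13=1-2\tau$. So $u=1/(1-z^4-z^5-f^5-2f)$ with $f=z^3+f^3$ is $\mathbb{N}$-algebraic of radius $2/3$.

The example shows the shape of the general construction. Most of the value $\tau=\frac9{27}$ is carried by the term $z^3$, which contributes nothing to $P_y$; a small remainder is carried by a power of $y$. This remainder repairs the arithmetic: a polynomial in $z\mathbb{N}[z]$ takes at $2/3$ a value with even numerator, and the odd numerators come from $y^3$ and $y^5$.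

The example also shows what (C2) and (C4) are for. The polynomial $P=zy+y^2$ satisfies $P(\frac23,\frac13)=\frac13$, but $P_y(\frac23,\frac13)=\frac43$ and the solution of $y=zy+y^2$ is $0$. The choice $q=y$ satisfies (C3) but not (C4); since $f=z^3+f^3$ is a series in $z^3$, the function $1/(1-3f)$ has three poles on $|z|=2/3$.
\end{example}

Two necessary conditions tell us how to choose $\tau$ for a general algebraic $\rho$. First, since $q(0,0)=0$, condition (C3) shows that $1$ lies in the ideal generated by $\rho$ and $\tau$ in the ring $\mathbb{Z}[\rho,\tau]$. Second, suppose that $\tau$ is algebraic and that $\sigma$ is an embedding of $\mathbb{Q}(\rho,\tau)$ into $\mathbb{C}$ with $|\sigma(\rho)|<\rho$. Then $q(\sigma(\rho),\sigma(\tau))+2\sigma(\tau)=1$, while $|\sigma(\tau)|\le\tau$ would make the left side smaller than $1$ in modulus by (C4). So $|\sigma(\tau)|>\tau$. We deal with the conjugates first.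

\section{Positive combinations of powers}\label{sec:cone}

An identity $t=\sum n_j\tau^j$ with integer or rational $n_j$ holds in all embeddings at once. It is therefore a vector identity, and the first question is whether it can hold with real $n_j\ge0$.

Let $K\subset\mathbb{R}$ be a number field of degree $d$. Let $\sigma$ run over the $d$ embeddings $K\to\mathbb{C}$, let $\bar\sigma$ be the complex conjugate of $\sigma$, and let $\mathrm{id}$ be the inclusion. Put
\[
V=\{(x_\sigma)_\sigma\in\mathbb{C}^d:x_{\bar\sigma}=\overline{x_\sigma}\},\qquad|x|=\max_\sigma|x_\sigma|,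
\]
a real vector space of dimension $d$, and regard $K$ as a subset of $V$ by $x\mapsto(\sigma(x))_\sigma$. Inequalities such as $x>0$ for $x\in K$ refer to $\mathrm{id}$. We recall that for a $\mathbb{Q}$-basis $x_1,\dots,x_d$ of $K$ the determinant $\det(\sigma(x_i))$ is non-zero, so that $x_1,\dots,x_d$ is an $\mathbb{R}$-basis of $V$ and a $\mathbb{C}$-basis of $\mathbb{C}^d$. Three consequences are used below: $K$ is dense in $V$; every finitely generated subgroup of $K$ of rank $d$ is a \emph{lattice} in $V$, that is, it has finitely many points in each bounded set and compact quotient; and every $\mathbb{R}$-linear functional on $V$ extends $\mathbb{C}$-linearly to $\mathbb{C}^d$, so it has the form $x\mapsto\sum_\sigma\xi_\sigma x_\sigma$ with $\xi_\sigma\in\mathbb{C}$.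

The \emph{cone} generated by a family of vectors in a finite-dimensional real vector space is the set of their finite combinations with coefficients $\ge0$. If $T$ is not an interior point of a cone $\mathcal{C}$, the supporting hyperplane theorem gives a linear functional $\ell\ne0$ with $\ell(x)\ge\ell(T)$ for all $x\in\mathcal{C}$. Taking $x=0$ gives $\ell(T)\le0$, and replacing $x$ by large multiples gives $\ell\ge0$ on $\mathcal{C}$.

\begin{lemma}\label{lem:cone}
Let $\tau\in K$ satisfy $0<\tau<1$ and $\operatorname{Re}\sigma(\tau)<-2$ for all $\sigma\ne\mathrm{id}$.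
\begin{enumerate}
\item[(a)] $K=\mathbb{Q}(\tau)$, and the numbers $\sigma(\tau)$ are pairwise distinct.
\item[(b)] Every $(x,w)\in V^2$ with $x_{\mathrm{id}}>0$ and $w_{\mathrm{id}}>0$ is an interior point of the cone generated by the vectors $(\tau^n,n\tau^n)$, $n\ge0$.
\item[(c)] Every $x\in V$ with $x_{\mathrm{id}}>0$ is an interior point of the cone generated by the $\tau^n$, $n\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The number of embeddings of $K$ that fix $\tau$ is $[K:\mathbb{Q}(\tau)]$, and only $\mathrm{id}$ fixes $\tau$. So $K=\mathbb{Q}(\tau)$, and an embedding is determined by its value at $\tau$.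

(b) Otherwise there is a functional $\ell\ne0$ on $V^2$, $\ell(x',w')=\sum_\sigma(\xi_\sigma x'_\sigma+\eta_\sigma w'_\sigma)$, with $\ell(x,w)\le0$ and
\[
u_n:=\ell(\tau^n,n\tau^n)=\sum_\sigma(\xi_\sigma+\eta_\sigma n)\,\sigma(\tau)^n\ge0\qquad(n\ge0).
\]
The generating function of this sequence is
\[
\sum_{n\ge0}u_nX^n=\sum_\sigma\left(\frac{\xi_\sigma}{1-\sigma(\tau)X}+\frac{\eta_\sigma\,\sigma(\tau)X}{(1-\sigma(\tau)X)^2}\right).
\]
The $\sigma(\tau)$ are distinct and non-zero, so there is a pole at $1/\sigma(\tau)$ exactly when $(\xi_\sigma,\eta_\sigma)\ne(0,0)$. Suppose that this happens for some $\sigma\ne\mathrm{id}$. As $|\sigma(\tau)|>2>\tau$ for $\sigma\ne\mathrm{id}$, all poles of least modulus are of the form $1/\sigma(\tau)$ with $\sigma\ne\mathrm{id}$, and these have negative real part. By Pringsheim's theorem one pole of least modulus is positive, a contradiction. Hence $\ell(x',w')=\xi x'_{\mathrm{id}}+\eta w'_{\mathrm{id}}$, where $\xi,\eta$ are real because $\ell$ is real-valued, and not both are zero. From $(\xi+\eta n)\tau^n\ge0$ we get $\xi\ge0$ for $n=0$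 and $\eta\ge0$ for $n\to\infty$. Then $\ell(x,w)=\xi x_{\mathrm{id}}+\eta w_{\mathrm{id}}>0$, a contradiction.

(c) The projection $V^2\to V$ to the first factor is open and maps the cone of (b) onto the cone of (c). Apply (b) to $(x,x)$.
\end{proof}

For a real quadratic field, (c) is visible: $V=\mathbb{R}^2$, and the vectors $(\tau^n,\tau'^n)$ with $0<\tau<1$, $\tau'<-2$ point alternately upward and downward, with directions tending to the vertical, so their cone contains the open right half-plane. If instead $\tau'>1$, the cone lies above the diagonal and misses $(1,0)$.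

\begin{lemma}\label{lem:finite}
Let $T$ be an interior point of the cone generated by a family $(v_i)_{i\in I}$, and let $I_0\subset I$ be finite. Then there is a finite set $\Phi$ with $I_0\subset\Phi\subset I$ and $T=\sum_{i\in\Phi}\lambda_iv_i$ with all $\lambda_i>0$.
\end{lemma}

\begin{proof}
Choose a simplex with $T$ in its interior and with vertices in the cone. Each vertex involves finitely many $v_i$; let $\Phi$ consist of their indices and $I_0$. The cone generated by $(v_i)_{i\in\Phi}$ contains the simplex, hence contains $T-\varepsilon\sum_{i\in\Phi}v_i$ for small $\varepsilon>0$. This gives a representation with all $\lambda_i\ge\varepsilon$.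
\end{proof}

Strictly positive real coefficients can be perturbed to rational ones, and this suffices for Theorem~\ref{thm:one}. For $y=zG(y)$ we aim at the critical case excluded in (C2): we want $\tau=\rho G(\tau)$ and $\rho G'(\tau)=1$, so that the implicit function theorem fails at $(\rho,\tau)$. For rational $\rho$ one can take $\tau=\frac12$ and $G=(\frac14+y^2)/\rho$; the discriminant of the quadratic equation $y=zG(y)$ is then $1-z^2/\rho^2$.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $K=\mathbb{Q}(\rho)$. The conditions $0<x_{\mathrm{id}}<1$, $\operatorname{Re}x_\sigma<-2$ $(\sigma\ne\mathrm{id})$ define a non-empty open subset of $V$, so by density some $\tau\in K$ satisfies them. Let $T=(\tau/\rho,\tau/\rho)\in K^2$. By Lemmas~\ref{lem:cone}(b) and~\ref{lem:finite} there is a finite set $\Phi\subset\mathbb{N}$ containing $2$ with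
\[
T=\sum_{n\in\Phi}\lambda_n(\tau^n,n\tau^n),\qquad\lambda_n>0 .
\]
In coordinates with respect to a $\mathbb{Q}$-basis of $K^2$, which is an $\mathbb{R}$-basis of $V^2$, this is a linear system for $(\lambda_n)$ with rational coefficients. It has a real solution, so it has a rational one, and the homogeneous system has a rational basis of solutions; hence rational solutions are dense among the real ones. We may thus take all $\lambda_n$ rational and positive. Then $G=\sum_{n\in\Phi}\lambda_ny^n\in\mathbb{Q}_+[y]$ satisfies $G(\tau)=\tau G'(\tau)=\tau/\rho$, that is, $\rho G(\tau)=\tau$ and $\rho G'(\tau)=1$.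

The equation $y=zG(y)$ is well posed by Lemma~\ref{lem:wp}. By Lemma~\ref{lem:bound} its solution $f$ converges at $\rho$, and $f(\rho)$ is a zero of $h(s)=\rho G(s)-s$ in $[0,\tau]$. Now $h(\tau)=h'(\tau)=0$, and $h''\ge2\rho\lambda_2>0$ on $[0,\infty)$, so Taylor's formula gives $h(s)>0$ for $s\ge0$, $s\ne\tau$. Thus $f(\rho)=\tau$. If the radius of $f$ were larger than $\rho$, differentiating $f=zG(f)$ at $\rho$ would give $f'(\rho)=G(\tau)+\rho G'(\tau)f'(\rho)=G(\tau)+f'(\rho)$, which contradicts $G(\tau)>0$. So the radius is $\rho$.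
\end{proof}

\section{The number $\tau$ and the ring $\mathbb{Z}[\rho,\tau]$}\label{sec:ring}

From here to the end of Section~\ref{sec:end}, $\rho\in(0,1)$ is a fixed algebraic number. Integer coefficients cannot be obtained by perturbation. What replaces it is rounding: a lattice point that is far out and deep inside a cone is a combination of the generators with coefficients in $\mathbb{N}$ (Lemma~\ref{lem:round}). To use this we need the powers of $\tau$ to lie in a lattice, so $\tau$ should be an algebraic integer. Since (C3) and (C4) force $0<\tau<\frac12$ and there is no rational integer in this interval, the field must have degree at least $2$. We therefore put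
\[
K=\mathbb{Q}(\rho,\sqrt2)\subset\mathbb{R},\qquad d=[K:\mathbb{Q}]\ge2,
\]
with ring of integers $O$, a lattice in $V$. Let $r_0+r_1X+\dots+r_eX^e\in\mathbb{Z}[X]$ be the primitive minimal polynomial of $\rho$, with $r_e>0$. Then $r_0\ne0$ because $\rho\ne0$. Put $M=|r_0r_e|$. The primes dividing $r_0$ and $r_e$ play the role of the numerator and denominator of $\rho$, and we take $\tau\equiv1\pmod M$ to keep $\tau$ away from both.

\begin{lemma}\label{lem:tau}
There is $\tau\in1+MO$ with
\begin{equation}\label{eq:tau}
0<\tau<\tfrac12,\qquad\operatorname{Re}\sigma(\tau)<-2\quad(\sigma\ne\mathrm{id}).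
\end{equation}
\end{lemma}

\begin{proof}
As a subgroup of $\mathbb{R}$, the group $MO$ is isomorphic to $\mathbb{Z}^d$ with $d\ge2$. A subgroup of $\mathbb{R}$ is cyclic or dense, so $MO$ is dense in $\mathbb{R}$. For $B>0$ let
\[
W_B=\{x\in V:0<x_{\mathrm{id}}<\tfrac12,\ |x_\sigma|<B\ (\sigma\ne\mathrm{id})\}.
\]
Given $v\in V$, choose $x\in MO$ with $0<v_{\mathrm{id}}-x_{\mathrm{id}}<\frac12$; then $v-x\in W_B$ for large $B$. So the sets $W_B+MO$ cover $V$. They are open, increasing in $B$ and invariant under $MO$, and $V/MO$ is compact; hence $W_B+MO=V$ for some $B$. Let $h\in V$ have $h_{\mathrm{id}}=0$ and all other coordinates equal to $-(B+2)$. Then $1-h\in W_B+x$ for some $x\in MO$, and $\tau=1-x$ lies in $h+W_B$. Thus $0<\tau<\frac12$ and $\operatorname{Re}\sigma(\tau)<-(B+2)+B=-2$ for $\sigma\ne\mathrm{id}$.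
\end{proof}

Fix such a $\tau$. By Lemma~\ref{lem:cone}(a) it has degree $d$, so $\Lambda=\mathbb{Z}[\tau]=\bigoplus_{l<d}\mathbb{Z}\tau^l$ is a lattice. Let $c=|N_{K/\mathbb{Q}}(\tau)|$, a positive integer. Then
\begin{equation}\label{eq:c}
c\in\tau\Lambda,\qquad\gcd(c,r_0r_e)=1 .
\end{equation}
Indeed, the minimal polynomial of $\tau$ is monic with integer coefficients and constant term $\pm c$, which gives the first claim. Writing $\tau=1-Mx'$ with $x'\in O$, we have $N_{K/\mathbb{Q}}(\tau)=\prod_\sigma(1-M\sigma(x'))=1+M\eta$, where $\eta$ is an algebraic integer and a rational number, so $\eta\in\mathbb{Z}$.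

The values at $(\rho,\tau)$ of polynomials with integer coefficients form the ring $A=\mathbb{Z}[\rho,\tau]$. If $\rho$ is not an algebraic integer, then $A$ is not finitely generated as a group, so it is not a lattice. We filter it by the degree in $\rho$:
\[
\Lambda_n=\sum_{i=0}^n\rho^i\Lambda,\qquad\Lambda=\Lambda_0\subset\Lambda_1\subset\cdots,\qquad A=\bigcup_n\Lambda_n,\qquad L=\Lambda_{e-1}.
\]
Each $\Lambda_n$ is a $\Lambda$-module and a lattice, and $L$ is spanned over $\mathbb{Z}$ by the $\rho^i\tau^l$ with $0\le i<e$, $0\le l<d$. For $k\ge e$ the relation $r_e\rho^k=-\sum_{i<e}r_i\rho^{k-e+i}$ gives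
\begin{equation}\label{eq:re}
\Lambda_k=\rho^k\Lambda+\Lambda_{k-1},\qquad r_e\Lambda_k\subset\Lambda_{k-1}\qquad(k\ge e).
\end{equation}
The next lemma contains all the arithmetic that is needed. Part (a) provides digits for an expansion in base $\tau$ and uses $\gcd(c,r_0)=1$. Part (b) says that division by $\tau$ does not raise the degree in $\rho$ and uses $\gcd(c,r_e)=1$. Part (c) brings an element of $\Lambda_n$ down to the fixed lattice $L$ by subtracting non-negative terms.

\begin{lemma}\label{lem:arith}
\begin{enumerate}
\item[(a)] The ring $A/\tau A$ is finite, $\rho$ is a unit in it, and there is a finite set $\mathcal{D}\subset\mathbb{N}[z]$ whose values at $\rho$ represent all classes of $A/\tau A$.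
\item[(b)] If $n\ge e-1$, $b\in A$ and $\tau b\in\Lambda_n$, then $b\in\Lambda_n$.
\item[(c)] Let $\mathcal{D}'=\{\sum_{l<d}\epsilon_ly^l:\epsilon_l\in\mathbb{N},\ \epsilon_l<r_e\}\subset\mathbb{N}[y]$. If $n\ge e-1$, every $b\in\Lambda_n$ can be written as $b=\sum_{k=e}^n\rho^kD'_k(\tau)+b_0$ with $D'_k\in\mathcal{D}'$ and $b_0\in L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Multiplication by $\tau$ maps the lattice $\Lambda_n$ into itself and has determinant $N_{K/\mathbb{Q}}(\tau)=\pm c$, so $[\Lambda_n:\tau\Lambda_n]=c$. Any $c+1$ elements of $A$ lie in a common $\Lambda_n$, and two of them are congruent modulo $\tau\Lambda_n\subset\tau A$. Hence $|A/\tau A|\le c$. Next, $r_0=-\rho(r_1+\dots+r_e\rho^{e-1})\in\rho A$ and $c\in\tau A$ are coprime integers, so $1\in\rho A+\tau A$, and $\rho$ is a unit modulo $\tau A$. Finally, the image of $\{D(\rho):D\in\mathbb{N}[z]\}$ in the finite group $A/\tau A$ is non-empty and closed under addition, so it is a subgroup (the negative of an element of order $o$ is its multiple by $o-1$). It contains all $\rho^i$, hence the image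 of $\mathbb{Z}[\rho]$, which is everything since $A=\mathbb{Z}[\rho]+\tau A$. Choose one $D$ for each class.

(b) Let $k\ge e$. Multiplication by $\tau$ is injective on the $\Lambda$-module $\Lambda_k/\Lambda_{k-1}$: an element killed by $\tau$ is killed by $c\in\tau\Lambda$, it is killed by $r_e$ by \eqref{eq:re}, and $\gcd(c,r_e)=1$. If $b\notin\Lambda_n$, take $k>n$ with $b\in\Lambda_k\setminus\Lambda_{k-1}$; then $k\ge e$. The class of $b$ in $\Lambda_k/\Lambda_{k-1}$ is non-zero, but $\tau b\in\Lambda_n\subset\Lambda_{k-1}$, a contradiction.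

(c) Induction on $n$; for $n=e-1$ the sum is empty. For $n\ge e$ write $b=\rho^n\lambda+b'$ with $\lambda\in\Lambda$, $b'\in\Lambda_{n-1}$. Reducing the coordinates of $\lambda$ in the basis $(\tau^l)$ modulo $r_e$ gives $\lambda=D'_n(\tau)+r_e\lambda'$ with $D'_n\in\mathcal{D}'$, $\lambda'\in\Lambda$. By \eqref{eq:re}, $b-\rho^nD'_n(\tau)=r_e\rho^n\lambda'+b'\in\Lambda_{n-1}$.
\end{proof}

The relation $1\in\rho A+\tau A$ in (a) is the necessary condition found at the end of Section~\ref{sec:pole}.

Let $\omega\in V$ be the vector with $\omega_{\mathrm{id}}=1$ and all other coordinates $0$. For $\varphi=(i,j)\in\mathbb{N}^2$ put $v_\varphi=\rho^i\tau^j$. The family $(v_\varphi)$ indexed by $\{0,\dots,e-1\}\times\mathbb{N}$ lies in $L$ and contains all $\tau^j$, so $\omega$ is interior to its cone by Lemma~\ref{lem:cone}(c). By Lemma~\ref{lem:finite} we can fix a finite set $\Phi\subset\{0,\dots,e-1\}\times\mathbb{N}$ that contains all $(i,l)$ with $i<e$, $l<d$, and such that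
\[
\omega=\sum_{\varphi\in\Phi}\lambda_\varphi v_\varphi,\quad\lambda_\varphi>0,\qquad\text{and}\qquad L=\sum_{\varphi\in\Phi}\mathbb{Z}v_\varphi .
\]
Let $J=\max\{j:(i,j)\in\Phi\}$; note $J\ge d-1$.

\begin{lemma}\label{lem:round}
There are $\beta_0,\kappa>0$ such that every $v\in L$ with $v\ge\beta_0$ and $|\sigma(v)|\le\kappa v$ for all $\sigma\ne\mathrm{id}$ has the form $v=\sum_{\varphi\in\Phi}n_\varphi v_\varphi$ with $n_\varphi\in\mathbb{N}$.
\end{lemma}

\begin{proof}
The $v_\varphi$ contain a basis of $V$, so there is $C_0>0$ such that every $x\in V$ is $\sum\mu_\varphi v_\varphi$ with $|\mu_\varphi|\le C_0|x|$. The lattice $L$ has finitely many points of norm at most $\sum|v_\varphi|$; write each of them as an integer combination of the $v_\varphi$, and let $n^*$ bound the absolute values of all coefficients used. Put $\lambda=\min\lambda_\varphi$, $\kappa=\lambda/(2C_0)$ and $\beta_0=2(n^*+1)/\lambda$.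

Let $v$ be as in the statement and $\beta=v_{\mathrm{id}}$. Then $x=v-\beta\omega$ has $x_{\mathrm{id}}=0$ and $|x|\le\kappa\beta$, so $v=\sum(\beta\lambda_\varphi+\mu_\varphi)v_\varphi$ with $|\mu_\varphi|\le C_0\kappa\beta=\lambda\beta/2$. Let $n'_\varphi=\lfloor\beta\lambda_\varphi+\mu_\varphi\rfloor\ge\lambda\beta/2-1\ge n^*$. The difference $v-\sum n'_\varphi v_\varphi$ lies in $L$ and is a combination of the $v_\varphi$ with coefficients in $[0,1)$, so it equals $\sum n''_\varphi v_\varphi$ with integers $|n''_\varphi|\le n^*$. Take $n_\varphi=n'_\varphi+n''_\varphi\ge0$.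
\end{proof}

\begin{example}\label{ex:field}
For $\rho=2/3$ the minimal polynomial is $3X-2$, so $e=1$, $M=6$, $K=\mathbb{Q}(\sqrt2)$. The number $\tau=42\sqrt2-59=1+6(7\sqrt2-10)$ satisfies \eqref{eq:tau}, because $59^2<2\cdot42^2=3528<59.5^2$. Its minimal polynomial is $X^2+118X-47$, so $c=47$. Here $\mathbb{Z}[\rho]=\mathbb{Z}[\frac13]$, $\Lambda_n=3^{-n}\Lambda$, $L=\Lambda$, and $A/\tau A=\mathbb{Z}[\frac13]/(47)=\mathbb{Z}/47\mathbb{Z}$. One may take $\mathcal{D}=\{0,1,\dots,46\}$, and $\Phi=\{(0,0),(0,1)\}$ because $\omega=(1,0)$ lies strictly between $(1,1)$ and $(\tau,\tau')$, where $\tau'=-42\sqrt2-59<0$.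
\end{example}

\section{Representing numbers by polynomials over $\mathbb{N}$}\label{sec:rep}

Let $t\in A$ be positive. We want $t=R(\rho,\tau)$ with $R\in\mathbb{N}[z,y]$. Lemma~\ref{lem:round} does not apply to $t$, which is neither large nor close to the direction $\omega$. But division by $\tau^m$ multiplies the $\mathrm{id}$-coordinate by more than $2^m$ and shrinks all others, so $t/\tau^m$ has the right size and direction. It is in general not in $A$. We fix this by an expansion in base $\tau$: subtract $m$ digits to make $t$ divisible by $\tau^m$. The digits must not use up the value $t$, so we multiply them by a power $\rho^H$, which is small and is a unit modulo $\tau$. The price is that the conjugates of $\rho^H$ may be large; they grow only polynomially in $m$ if $H=O(\log m)$.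

For $P$ there is one more constraint. A term $y^m(\cdots)$ of value $t$ contributes about $mt/\tau$ to $P_y$, so (C2) requires $t$ to be of order $1/m$, while $m$ must be large in terms of $t$. To break this circle we let $t$ depend on $m$ in a controlled way.

\begin{definition}
A sequence $(t_m)_{m\ge2}$ in $A$ is \emph{tame} if there is a constant $C$ such that for all $m\ge2$:
\[
t_m\ge\frac1{Cm},\qquad|\sigma(t_m)|\le Cm^C\text{ for all }\sigma,\qquad t_m\in\Lambda_{n_m}\text{ for some }n_m\le C\log m .
\]
\end{definition}

A constant sequence with a positive value in $A$ is tame.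

\begin{proposition}\label{prop:rep}
Let $(t_m)$ be tame. For all sufficiently large $m$ there is $R_m\in\mathbb{N}[z,y]$ such that
\begin{enumerate}
\item[(i)] $R_m(\rho,\tau)=t_m$;
\item[(ii)] every monomial $z^iy^j$ of $R_m$ has $i\ge1$ or $j\ge m$;
\item[(iii)] $\tau\,\partial_yR_m(\rho,\tau)\le(m+J+1)\,t_m$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\delta$ be the maximal degree and $E$ the maximal value at $\rho$ of the elements of $\mathcal{D}$. Let $H=H_m$ be the least positive integer with
\begin{equation}\label{eq:H}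
\frac{\rho^HE}{(1-\tau)^2}\le\frac{t_m}2 ;
\end{equation}
it exists since $\rho<1$. If $H\ge2$, minimality gives $\rho^{H-1}E/(1-\tau)^2>1/(2Cm)$, so $H=O(\log m)$.

\emph{Digits.} By Lemma~\ref{lem:arith}(a), $\rho^H$ is a unit modulo $\tau A$, so the elements $\rho^HD(\rho)$, $D\in\mathcal{D}$, represent all classes of $A/\tau A$. Put $x_0=t_m$ and choose successively $D_k\in\mathcal{D}$, $x_{k+1}\in A$ with $x_k=\rho^HD_k(\rho)+\tau x_{k+1}$. With $b=x_m\in A$ we get
\begin{equation}\label{eq:digits}
t_m=\rho^H\sum_{k<m}D_k(\rho)\tau^k+\tau^mb .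
\end{equation}
Let $n'=\max(n_m,H+\delta,e-1)=O(\log m)$. Both $t_m$ and the sum in \eqref{eq:digits} lie in $\Lambda_{n'}$, so $\tau^mb\in\Lambda_{n'}$. Applying Lemma~\ref{lem:arith}(b) to $\tau^{m-1}b,\tau^{m-2}b,\dots,b$ in turn gives $b\in\Lambda_{n'}$. By Lemma~\ref{lem:arith}(c),
\begin{equation}\label{eq:b0}
b=\sum_{k=e}^{n'}\rho^kD'_k(\tau)+b_0,\qquad D'_k\in\mathcal{D}',\quad b_0\in L .
\end{equation}

\emph{The size of $b_0$.} By \eqref{eq:H}, the digit sum in \eqref{eq:digits} is at most $\rho^HE/(1-\tau)\le t_m/2$, so $b\ge\frac12\tau^{-m}t_m$. Since $D'(\tau)\le dr_e$ for $D'\in\mathcal{D}'$, the sum in \eqref{eq:b0} is at most $dr_e/(1-\rho)$. With $\tau<\frac12$ we obtain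
\[
b_0\ge\frac{2^m}{2Cm}-\frac{dr_e}{1-\rho}.
\]

\emph{The conjugates of $b_0$.} Let $\Gamma\ge1$ bound all $|\sigma(\rho)|$, all $|D(\sigma(\rho))|$ with $D\in\mathcal{D}$, and all $|D'(\sigma(\tau))|$ with $D'\in\mathcal{D}'$; it does not depend on $m$. Let $\sigma\ne\mathrm{id}$. From \eqref{eq:digits} and \eqref{eq:b0},
\[
\sigma(b_0)=\sigma(\tau)^{-m}\sigma(t_m)-\sigma(\rho)^H\sum_{k<m}D_k(\sigma(\rho))\,\sigma(\tau)^{k-m}-\sum_{k=e}^{n'}\sigma(\rho)^kD'_k(\sigma(\tau)).
\]
Since $|\sigma(\tau)|>2$, we have $|\sigma(\tau)|^{-m}\le1$ and $\sum_{k<m}|\sigma(\tau)|^{k-m}\le\sum_{j\ge1}2^{-j}=1$. The last sum has at most $n'$ terms. Therefore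
\[
|\sigma(b_0)|\le Cm^C+\Gamma^{H+1}+n'\,\Gamma^{n'+1},
\]
which is bounded by a fixed power of $m$ because $H,n'=O(\log m)$.

So $b_0$ grows exponentially and its conjugates at most polynomially. For large $m$ Lemma~\ref{lem:round} applies, and $b_0=\sum_{(i,j)\in\Phi}n_{ij}\rho^i\tau^j$ with $n_{ij}\in\mathbb{N}$. Put
\[
R_m=z^H\sum_{k<m}D_k(z)\,y^k+y^m\Bigl(\sum_{k=e}^{n'}z^kD'_k(y)+\sum_{(i,j)\in\Phi}n_{ij}z^iy^j\Bigr).
\]
Then (i) is \eqref{eq:digits} and \eqref{eq:b0}, and (ii) holds because the first part is divisible by $z^H$, $H\ge1$, and the second by $y^m$. For (iii), the operator $y\,\partial_y$ multiplies each monomial by its degree in $y$. The first part contributes at most $\rho^HE\sum_kk\tau^k=\rho^HE\tau/(1-\tau)^2\le t_m/2$ by \eqref{eq:H}. In the second part all degrees in $y$ are at most $m+J$, and its value at $(\rho,\tau)$ is at most $t_m$, so it contributes at most $(m+J)t_m$.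
\end{proof}

The constant $J$ does not depend on the sequence $(t_m)$; this is used in the next section. Lemma~\ref{lem:arith}(b) is what keeps $n'$ logarithmic. Without a bound $n'=o(m)$ the term $\Gamma^{n'}$ could not be dominated by $2^m/m$.

\section{Existence of certificates and proof of Theorem~\ref{thm:radii}}\label{sec:end}

\begin{proposition}\label{prop:cert}
Every algebraic $\rho\in(0,1)$ has a certificate.
\end{proposition}

\begin{proof}
Let $\tau$ be as in Section~\ref{sec:ring}.

\emph{The polynomial $P$.} As in Example~\ref{ex:23}, we let a multiple of a power of $z$ carry all of $\tau$ except a remainder of order $1/m$. For $m\ge2$ let $i_m$ be the least positive integer with $\rho^{i_m}\le\tau/(8m)$, let $\nu_m$ be the largest integer with $\nu_m\rho^{i_m}\le\tau-\tau/(8m)$, and put $t_m=\tau-\nu_m\rho^{i_m}$. Then $\nu_m\ge1$, because $\tau/(8m)\le\tau-\tau/(8m)$, and the maximality of $\nu_m$ gives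
\[
\frac\tau{8m}\le t_m<\frac\tau{8m}+\rho^{i_m}\le\frac\tau{4m}.
\]
We have $\rho^{i_m-1}>\tau/(8m)$, by minimality if $i_m\ge2$ and trivially if $i_m=1$. Hence $i_m=O(\log m)$ and $\nu_m\le\tau\rho^{-i_m}<8m/\rho$. Moreover $t_m\in\Lambda_{i_m}$, and $|\sigma(t_m)|\le|\sigma(\tau)|+\nu_m|\sigma(\rho)|^{i_m}$ is bounded by a constant times a power of $m$. So $(t_m)$ is tame. Take $m\ge J+1$ large enough for Proposition~\ref{prop:rep} and set $P=\nu_mz^{i_m}+R_m$. Then $P(\rho,\tau)=\tau$,
\[
P_y(\rho,\tau)=\partial_yR_m(\rho,\tau)\le\frac{(m+J+1)\,t_m}\tau\le\frac{m+J+1}{4m}\le\frac12,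
\]
and every monomial $z^iy^j$ of $P$ has $i\ge1$ or $j\ge m\ge2$.

\emph{The polynomial $q$.} Since $\tau<\frac12$ and $\rho<1$, there is $a\ge1$ with $t=1-2\tau-\rho^a-\rho^{a+1}>0$. The constant sequence $t\in A$ is tame, so Proposition~\ref{prop:rep} gives $R\in\mathbb{N}[z,y]$ with $R(\rho,\tau)=t$, and $R(0,0)=0$ by (ii). Put $q=z^a+z^{a+1}+R$. Then (C1)--(C4) hold.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:radii}]
The statement on the system \eqref{eq:two} is the combination of Propositions~\ref{prop:cert} and~\ref{prop:pole}. The series $u$ is $\mathbb{N}$-algebraic and, having a pole, is not a polynomial; so every algebraic $\rho\in(0,1)$ lies in $R_{\mathbb{N}}$. With Lemma~\ref{lem:easy}(a) this determines $R_{\mathbb{N}}$, and the rescaling after Lemma~\ref{lem:easy} then determines $R_{\mathbb{Q}_+}$.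
\end{proof}

\section{A tower of square roots: proof of Theorem~\ref{thm:exponents}}\label{sec:tower}

Let $(\tau,P,q)$ be a certificate for $\rho\in(0,1)$, let $f$ be the solution of $y=P(z,y)$, and let $\hat q(z)=q(z,f(z))$. By Proposition~\ref{prop:pole}, $f$ and $\hat q$ have radius larger than $\rho$, with $f(\rho)=\tau$ and $\hat q(\rho)=1-2\tau$. To create a square root at $\rho$ we want a quadratic equation with non-negative coefficients that has a double root at $z=\rho$; to iterate the step we want the double root to be $\tau$ again. The equation $w=f^2+\hat qw+w^2$ does this: at $z=\rho$ it reads $w=\tau^2+(1-2\tau)w+w^2$, that is, $(w-\tau)^2=0$. This is the reason for the value $1-2\tau$ in (C3).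

For $k\ge0$ and $m\ge1$ consider the system
\begin{equation}\label{eq:tower}
\begin{gathered}
y=P(z,y),\qquad w_j=w_{j-1}^2+q(z,y)\,w_j+w_j^2\quad(1\le j\le k),\\
u_k=1+\bigl(q(z,y)+2w_k\bigr)u_k,\qquad U=u_k^m,
\end{gathered}
\end{equation}
where $w_0$ stands for $y$. By (C1), every monomial in the equations for $(y,w_1,\dots,w_k)$ is divisible by $z$ or has degree at least $2$ in these unknowns; for $q\,w_j$ this uses $q(0,0)=0$. By Lemma~\ref{lem:wp} the system is well posed, $w_j(0)=0$, and $u_k=1/(1-g_k)$ with $g_k=\hat q+2w_k$. So all $w_k$ and $u_k^m$ are $\mathbb{N}$-algebraic. Completing the square in $w_k^2-(1-\hat q)w_k+w_{k-1}^2=0$ gives $(1-\hat q-2w_k)^2=(1-\hat q)^2-4w_{k-1}^2$, that is,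
\begin{equation}\label{eq:sq}
(1-g_k)^2=\Delta_k,\qquad\Delta_k:=(1-g_{k-1})(1-\hat q+2w_{k-1})\qquad(k\ge1).
\end{equation}
The second factor will not vanish, so each step halves the order of vanishing of $1-g_k$ at $\rho$.

Let $\Omega=\{|z|\le\rho\}\setminus\{\rho\}$ and $X_k=(1-z/\rho)^{2^{-k}}$, so that $X_k^2=X_{k-1}$ and $z=\rho(1-X_k^{2^k})$. Put $\gamma_0=\rho g_0'(\rho)/2>0$ and $\gamma_k=\sqrt{2\tau\gamma_{k-1}}>0$ for $k\ge1$.

\begin{proposition}\label{prop:tower}
For every $k\ge0$:
\begin{enumerate}
\item[(a)] the series $w_k$ converges at $\rho$, and $w_k(\rho)=\tau$;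
\item[(b)] $w_k$ is analytic at every point of $\Omega$, and $|\hat q(z)|+2|w_k(z)|<1$ on $\Omega$;
\item[(c)] for $|z|<\rho$ near $\rho$, both $w_k$ and $g_k$ are convergent power series in $X_k$, and $1-g_k=2\gamma_kX_k+O(X_k^2)$; if $k\ge1$, then $w_k=\tau-\gamma_kX_k+O(X_k^2)$.
\end{enumerate}
\end{proposition}

\begin{proof}
The inequality in (b) follows from (a): on $\Omega$ we have $|w_k(z)|\le w_k(\rho)=\tau$, and $|\hat q(z)|<\hat q(\rho)=1-2\tau$ by (C4) and Lemma~\ref{lem:aperiodic}. At points of the circle, the sum of the series is continuous on the closed disc and so agrees with the analytic continuation.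

For $k=0$, $w_0=f$ has radius larger than $\rho$ and $f(\rho)=\tau$, and Taylor's formula gives $1-g_0=g_0'(\rho)(\rho-z)+O((\rho-z)^2)=2\gamma_0X_0+O(X_0^2)$. Let $k\ge1$ and assume the statement for $k-1$.

\emph{Away from $\rho$.} The two factors of $\Delta_k$ are $1-(\hat q\pm2w_{k-1})$. By (b) for $k-1$ they are analytic and non-zero at every point of $\Omega$. So $\Delta_k$ has an analytic square root $S$ on $|z|<\rho$ with $S(0)=1$. The Taylor series of $S$ and the formal series $1-g_k$ both have constant term $1$ and square $\Delta_k$, so they coincide, and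
\begin{equation}\label{eq:wk}
w_k=\tfrac12(1-\hat q-S)
\end{equation}
converges on $|z|<\rho$. If $|z_0|=\rho$ and $z_0\ne\rho$, then $\Delta_k$ has an analytic square root on a small disc $U$ around $z_0$, and $S$ agrees with it up to a constant sign on the connected set $U\cap\{|z|<\rho\}$. So $S$ and $w_k$ are analytic at $z_0$.

\emph{Near $\rho$.} The function $\hat q(z)=\hat q(\rho(1-X_{k-1}^{2^{k-1}}))$ is a convergent power series in $X_{k-1}$, and so is $w_{k-1}$, with constant term $\tau$. The second factor of $\Delta_k$ therefore has constant term $1-(1-2\tau)+2\tau=4\tau$, and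
\[
\Delta_k=8\tau\gamma_{k-1}\,X_{k-1}\,h(X_{k-1})=4\gamma_k^2X_k^2\,h(X_k^2)
\]
with $h$ analytic near $0$ and $h(0)=1$. Hence $S=\pm2\gamma_kX_k\sqrt{h(X_k^2)}$ near $\rho$, with $\sqrt{h(0)}=1$ and a constant sign. On $[0,\rho)$ the function $S$ is real, continuous and non-zero with $S(0)=1$, so $S>0$; also $X_k>0$ there. The sign is $+$, and $1-g_k=S=2\gamma_kX_k+O(X_k^3)$. Since $k\ge1$, we have $\hat q=1-2\tau+O(X_k^{2^k})=1-2\tau+O(X_k^2)$, and \eqref{eq:wk} gives $w_k=\tau-\gamma_kX_k+O(X_k^2)$. This is (c). In particular $w_k(z)\to\tau$ as $z\to\rho^-$, and since the coefficients are non-negative, monotone convergence gives (a).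
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exponents}]
Let $\rho\in(0,1)$ be algebraic and take a certificate from Proposition~\ref{prop:cert}. A convergent power series in $X_k$ converges in a slit neighborhood of $\rho$, because $X_k$ is analytic off $[\rho,\infty)$ and tends to $0$ as $z\to\rho$.

For $\alpha=2^{-k}$, $k\ge1$, take $F=w_k$ and $C=\gamma_k$. It is analytic on $\Omega$ and has the required expansion by Proposition~\ref{prop:tower}. It is not analytic at $\rho$, since $(\tau-w_k(z))/(\rho-z)\to\infty$ as $z\to\rho^-$; so its radius is $\rho$.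

For $\alpha=-m2^{-k}$ take $F=u_k^m=(1-g_k)^{-m}$. It is analytic on $\Omega$ because $|g_k|<1$ there by (b). By (c) it equals $(2\gamma_k)^{-m}X_k^{-m}$ times a convergent power series in $X_k$ with constant term $1$, so $C=(2\gamma_k)^{-m}$. It is unbounded as $z\to\rho^-$, so its radius is $\rho$. The statement for $\mathbb{Q}_+$ follows by the rescaling after Lemma~\ref{lem:easy}.

Finally let $F$ be $\mathbb{N}$-algebraic of radius $1$. By \eqref{eq:sigma} it has finitely many singularities on the unit circle, so it is rational by the P\'olya--Carlson theorem. By Pringsheim's theorem $1$ is a singularity, hence a pole of some order $m\ge1$, and $(1-x)^mF(x)$ has a non-zero limit as $x\to1^-$. An expansion with $\alpha>0$ would make $F$ bounded near $1$, and an expansion with $\alpha<0$ makes $(1-x)^{-\alpha}F(x)$ tend to $C>0$, which forces $\alpha=-m$. Conversely, the system $u=1+zu$, $U=u^m$ is well posed by Lemma~\ref{lem:wp} and gives $U=(1-z)^{-m}$.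
\end{proof}

\begin{thebibliography}{9}

\bibitem{BD}
Banderier and Drmota, \emph{Formulae and asymptotics for coefficients of algebraic functions}, Combin. Probab. Comput. 24 (2015).

\bibitem{problem}
\emph{Coefficients of algebraic functions: formulae and asymptotics}, \texttt{https://www.dmg.tuwien.ac.at/drmota/Alg-short.pdf}.

\end{thebibliography}
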